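
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}

\title{Quotient maps between quasi-Banach spaces\\ need not have continuous sections}


\begin{abstract}
Let $0<p<q\le 1$. We show that a quotient map from $\ell_p(\Gamma)$ onto an infinite-dimensional $q$-Banach space never has a continuous section, not even over a neighborhood of one point. For example, quotient maps of $\ell_p$ onto $\ell_2$ exist for every $p<1$, and none of them has a continuous section. It follows that the quasi-Banach spaces $X$ for which every quotient map onto $X$ has a continuous section are exactly the finite-dimensional ones. The proof is quantitative: on the unit sphere of an $n$-dimensional subspace, the quasinorm of a continuous section must reach at least the order $n^{1/p-1/q}$. It combines soft thresholding in $\ell_p(\Gamma)$, a Vandermonde compression of sparse vectors, and the Borsuk--Ulam theorem. The exponent is sharp, and for $q=1$ the order $n^{1/p-1}$ is attained over all finite-dimensional subspaces.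
\end{abstract}

\section{The question and the answer}

\subsection*{Quotient maps and sections}

Throughout, spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$, and $\kappa=\dim_{\mathbb R}\mathbb K\in\{1,2\}$. A \emph{quasinorm} satisfies the axioms of a norm with the triangle inequality weakened to $\|x+y\|\le C(\|x\|+\|y\|)$; a \emph{quasi-Banach space} is a complete quasinormed space. A \emph{quotient map} $Q:Z\to X$ between quasi-Banach spaces is a surjective bounded linear operator. Up to isomorphism it is the natural map $Z\to Z/Y$ with $Y=\ker Q$. A \emph{continuous section} of $Q$ over a set $V\subset X$ is a continuous map $s:V\to Z$, not necessarily linear, with $Q(s(x))=x$ for all $x\in V$; if $V=X$ we simply speak of a continuous section of $Q$.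

A continuous section $s$ splits $Q$ topologically: $(x,y)\mapsto s(x)+y$ is a homeomorphism of $X\times Y$ onto $Z$, with inverse $z\mapsto (Qz,\,z-s(Qz))$. Continuous linear sections would split $Q$ linearly, which is far too much to expect. Continuous ones, however, exist under a convexity assumption on the kernel. A theorem of Michael states that if $Z$ is an $F$-space and $Y\subset Z$ is a closed, locally convex subspace, then $Z\to Z/Y$ admits a continuous section; if $Z$ is quasi-Banach, the section can moreover be taken homogeneous. What happens without local convexity of $\ker Q$? The authors of \cite{source} write: ``We do not know if every quotient map between quasi-Banach spaces has a continuous section.''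

\subsection*{What one might expect}

Choosing preimages of controlled size is never a problem. By the open mapping theorem, which holds for quasi-Banach spaces, there is a constant $\lambda$ such that
\begin{equation}\label{eq:open}
\text{every } x\in X \text{ has a preimage } z \text{ with } \|z\|\le\lambda\|x\| .
\end{equation}
The problem is to choose them continuously. The natural method is to choose preimages at the points of a net and to average them with a partition of unity. Averaging is harmless in the presence of convexity. In $\ell_p$ with $p<1$ it has a price: the average of $m$ unit vectors can be as large as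
\[
\Big\|\frac1m\sum_{i=1}^m e_i\Big\|_p=m^{1/p-1}.
\]
Over a compact $n$-dimensional set one can arrange that at most $n+1$ vectors are averaged at a time, so the price is of order $n^{1/p-1}$. This is finite for each $n$ but unbounded as $n\to\infty$. One could hope that a cleverer construction avoids the price. We show that none does: if $X$ is a Banach space, every continuous section over the unit sphere of an $n$-dimensional subspace pays a price of this order. Since the price is unbounded, the answer to the question is negative.

\subsection*{Results}

For $0<q\le1$, a \emph{$q$-norm} is a quasinorm with $\|x+y\|^q\le\|x\|^q+\|y\|^q$. It is continuous, since $\bigl|\|x\|^q-\|y\|^q\bigr|\le\|x-y\|^q$, and $\|x-y\|^q$ is a metric for the topology. A \emph{$q$-Banach space} is a complete $q$-normed space; $q=1$ gives Banach spaces. By the Aoki--Rolewicz theorem every quasi-Banach space has an equivalent $q$-norm for some $q\in(0,1]$. For a set $\Gamma$, the $p$-Banach space $\ell_p(\Gamma)$, $0<p\le 1$, carries $\|a\|_p=(\sum_\gamma|a_\gamma|^p)^{1/p}$ and has unit vectors $e_\gamma$. For a bounded linear $Q:\ell_p(\Gamma)\to X$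 put $\|Q\|=\sup\{\|Qa\|:\|a\|_p\le1\}$. We write $B_E$ and $S_E$ for the closed unit ball and the unit sphere of $E$.

\begin{theorem}[Quantitative obstruction]\label{thm:main}
Let $0<p<q\le1$, let $X$ be a $q$-normed space and let $Q:\ell_p(\Gamma)\to X$ be bounded and linear. Let $E\subset X$ be a real-linear subspace of finite real dimension $n$ such that $N:=\lfloor (n-1)/(2\kappa)\rfloor\ge1$. If $s:S_E\to\ell_p(\Gamma)$ is continuous and $Q(s(x))=x$ for all $x\in S_E$, then
\[
\sup_{x\in S_E}\|s(x)\|_p\ \ge\ 2^{1-1/q}\,\|Q\|^{-1}\,N^{\frac1p-\frac1q}.
\]
\end{theorem}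

\begin{theorem}[No continuous sections]\label{thm:nosection}
Let $0<p<q\le1$, let $X$ be an infinite-dimensional $q$-Banach space, and let $Q:\ell_p(\Gamma)\to X$ be a quotient map.
\begin{enumerate}
\item[(a)] There is no nonempty open set $V\subset X$ over which $Q$ has a continuous section. In particular $Q$ has no continuous section.
\item[(b)] There is a compact set $K\subset X$, a countable union of finite-dimensional compact sets, over which $Q$ has no continuous section.
\end{enumerate}
\end{theorem}

\begin{corollary}[Answer to the question]\label{cor:answer}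
Let $0<p<1$ and let $X$ be an infinite-dimensional separable Banach space, for instance $\ell_2$, $\ell_1$ or $c_0$. Then there are quotient maps of $\ell_p$ onto $X$, and none of them has a continuous section, not even over a neighborhood of a single point.
\end{corollary}

So not every quotient map between quasi-Banach spaces has a continuous section. In these examples the quasinorm of $\ker Q\subset\ell_p$ is a $p$-norm, and $p<1$ can be as close to $1$ as we like. Hence local convexity in Michael's theorem cannot be weakened to local $p$-convexity for any $p<1$.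

\begin{theorem}[Classification]\label{thm:class}
For a quasi-Banach space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] every quotient map from a quasi-Banach space onto $X$ has a continuous section;
\item[(b)] $\dim X<\infty$.
\end{enumerate}
\end{theorem}

If (b) holds, the sections in (a) can even be taken linear: choose preimages of the vectors of a basis, and recall that linear maps on a finite-dimensional Hausdorff topological vector space are continuous. The same remark shows that any quotient map has a continuous linear section over each finite-dimensional subspace of $X$. So no single finite-dimensional subspace obstructs the existence of a section. The obstruction lies in the growth of the bounds in Theorem~\ref{thm:main}.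

Section~\ref{sec:five} presents the idea on a sphere of dimension four. Section~\ref{sec:main} proves Theorem~\ref{thm:main}, Section~\ref{sec:nosection} deduces Theorem~\ref{thm:nosection}, and Section~\ref{sec:exist} constructs the quotient maps needed for Corollary~\ref{cor:answer} and Theorem~\ref{thm:class}. Section~\ref{sec:sharp} shows in what sense the condition $q>p$, the exponent and the order of growth are sharp (Theorem~\ref{thm:sharp}).

\section{The idea in dimension five}\label{sec:five}

Let $\mathbb K=\mathbb R$ and $0<p<1$, let $X$ be a normed space ($q=1$), let $Q:\ell_p(\Gamma)\to X$ be linear with $\|Q\|\le1$, and let $E\subset X$ have dimension $5$. Let $s$ be a continuous section over $S_E$, and suppose for simplicity that its values are supported in a fixed finite set $F\subset\Gamma$. Since $1=\|Qs(x)\|\le\|s(x)\|_p$, trivially $\|s(x)\|_p\ge1$. We show that $M:=\max_{S_E}\|s(x)\|_p$ satisfies the better bound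
\[
M\ \ge\ 2^{1/p-1}.
\]

Suppose that $M<2^{1/p-1}$. The first step is to see that, for each $x$, \emph{two} coordinates of $s(x)$ (which two may depend on $x$) determine $x$ up to an error less than $1$. Put $t=2^{-1/p}M$, so that $M^p=2t^p$. Then a vector $a$ with $\|a\|_p\le M$ has at most two coordinates of modulus greater than $t$. Replace the coordinates of modulus at most $t$ by $0$, and move the others toward $0$ by the amount $t$. This gives a vector $\tau(a)$ which depends continuously on $a$ and has at most two nonzero coordinates. The removed part $a-\tau(a)$ has coordinates of modulus $\min(|a_\gamma|,t)$, and $X$ sees it through a triangle inequality with exponent $1$ rather than $p$: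
\[
\|Q(a-\tau(a))\|\le\sum_\gamma\min(|a_\gamma|,t)\le t^{1-p}\sum_\gamma|a_\gamma|^p\le t^{1-p}M^p=2^{1-1/p}M<1.
\]
So $\sigma(x):=\tau(s(x))$ is a continuous function of $x$, has at most two nonzero coordinates, and satisfies $\|x-Q\sigma(x)\|<1$.

The second step exploits that the set of such sparse vectors is topologically too small to receive a four-dimensional sphere without identifying a pair of antipodes. It sits in $\mathbb R^F$, where $F$ may be huge, but it can be mapped injectively into $\mathbb R^4$ by a linear map. Choose distinct reals $\theta_\gamma$ $(\gamma\in F)$ and let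
\[
A a=\sum_{\gamma\in F}a_\gamma\,(1,\theta_\gamma,\theta_\gamma^2,\theta_\gamma^3)\in\mathbb R^4 .
\]
By the Vandermonde determinant, any at most four of the vectors $(1,\theta_\gamma,\theta_\gamma^2,\theta_\gamma^3)$ are linearly independent. The difference of two vectors with at most two nonzero coordinates has at most four, so $A$ separates such vectors. Now $S_E$ is a four-dimensional sphere, and the Borsuk--Ulam theorem, applied to $A\circ\sigma:S_E\to\mathbb R^4$, gives $x\in S_E$ with $A\sigma(x)=A\sigma(-x)$. Hence $\sigma(x)=\sigma(-x)=:y$, and
\[
2=\|2x\|\le\|x-Qy\|+\|Qy-(-x)\|<2,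
\]
a contradiction.

Keeping one coordinate instead of two would mean $t=M$, and the estimate of the removed part would only reproduce the trivial bound. Keeping $N$ coordinates requires $\dim E\ge 2N+1$ in the real case, and improves the bound to $N^{1/p-1}$.

\section{The quantitative obstruction}\label{sec:main}

We now prove Theorem~\ref{thm:main}. Apart from the general $N$ and $\|Q\|$, three things are new compared with Section~\ref{sec:five}: the exponent $q$, the scalar field, and the reduction to finitely many coordinates, which comes from compactness. We use the Borsuk--Ulam theorem in the form: \emph{if $f:S^{m}\to\mathbb R^{k}$ is continuous and $k\le m$, then $f(x)=f(-x)$ for some $x\in S^m$.}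

\begin{proof}[Proof of Theorem~\ref{thm:main}]
On the finite-dimensional real space $E$ the $q$-norm induces the unique Hausdorff vector topology. Hence $S_E$ is compact and $M:=\sup_{S_E}\|s(x)\|_p<\infty$. Since $Qs(x)=x\neq0$ on $S_E$, we have $M>0$ and $\|Q\|>0$. Put
\[
t:=MN^{-1/p}>0 .
\]

\emph{Soft thresholding.} Setting small coordinates to zero and leaving the others unchanged would produce sparse vectors, but discontinuously. We therefore shrink the large coordinates as well. For $z\in\mathbb K$ let
\[
\tau(z)=0\ \text{ if } |z|\le t,\qquad \tau(z)=z-t\,\frac{z}{|z|}\ \text{ if }|z|>t .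
\]
The function $\tau$ is continuous, because the second formula gives $0$ when $|z|=t$, and
$|z-\tau(z)|=\min(|z|,t)$. Apply $\tau$ coordinatewise to $a\in\ell_p(\Gamma)$ with $\|a\|_p\le M$. Then:
\begin{enumerate}
\item[(i)] \emph{$\tau(a)$ has at most $N$ nonzero coordinates.} Indeed $t^p\cdot\#\{\gamma:|a_\gamma|>t\}\le\|a\|_p^p\le M^p=Nt^p$.
\item[(ii)] \emph{$\|Q(a-\tau(a))\|^q\le\|Q\|^q\,t^{q-p}M^p$.} Let $b=a-\tau(a)$. Since $|b_\gamma|\le|a_\gamma|$, we have $b\in\ell_p(\Gamma)$, and the finite partial sums of $\sum b_\gamma e_\gamma$ converge to $b$ in $\ell_p(\Gamma)$. As $Q$ and the $q$-norm are continuous and $\|Qe_\gamma\|\le\|Q\|$,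
\[
\|Qb\|^q\le\sum_\gamma|b_\gamma|^q\|Qe_\gamma\|^q\le\|Q\|^q\sum_\gamma\min(|a_\gamma|,t)^{q-p}\min(|a_\gamma|,t)^{p}\le\|Q\|^q\,t^{q-p}\sum_\gamma|a_\gamma|^p .
\]
\end{enumerate}
This is where $q>p$ matters: by the choice of $t$,
\begin{equation}\label{eq:gain}
t^{q-p}M^p=M^qN^{-(q-p)/p},
\end{equation}
and the power of $N$ is a gain only if $q>p$.

\emph{Reduction to finitely many coordinates.} The compression below needs a finite index set. The set $s(S_E)$ is compact, so it is covered by finitely many sets $\{a:\|a-a^j\|_p^p<t^p/2\}$ with $a^j\in\ell_p(\Gamma)$. Choose a finite nonempty $F\subset\Gamma$ such that $|a^j_\gamma|^p<t^p/2$ for all $j$ and all $\gamma\notin F$. If $x\in S_E$ and $s(x)$ lies in the $j$-th set, then for $\gamma\notin F$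
\[
|s(x)_\gamma|^p\le|s(x)_\gamma-a^j_\gamma|^p+|a^j_\gamma|^p<t^p .
\]
Hence $\sigma:=\tau\circ s$ takes its values in $\mathbb K^F$, the space of vectors supported in $F$. It is continuous, since each of its finitely many coordinates is, and each $\sigma(x)$ has at most $N$ nonzero coordinates by (i).

\emph{Compression.} Choose distinct reals $\theta_\gamma$ $(\gamma\in F)$ and let $A:\mathbb K^F\to\mathbb K^{2N}$ be the linear map
\[
(Aa)_j=\sum_{\gamma\in F}\theta_\gamma^{\,j-1}a_\gamma,\qquad 1\le j\le2N .
\]
By the Vandermonde determinant, any at most $2N$ columns of $A$ are linearly independent. So $A$ kills no nonzero vector with at most $2N$ nonzero coordinates.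

\emph{Borsuk--Ulam.} Let $|\cdot|_2$ be a Euclidean norm on $E$. The map $x\mapsto x/|x|_2$ is an odd homeomorphism of $S_E$ onto the Euclidean sphere $S^{n-1}$. The map $A\circ\sigma:S_E\to\mathbb K^{2N}\cong\mathbb R^{2\kappa N}$ is continuous, and $2\kappa N\le n-1$ by the definition of $N$. Hence there is $x\in S_E$ with $A\sigma(x)=A\sigma(-x)$. Since $\sigma(x)-\sigma(-x)$ has at most $2N$ nonzero coordinates, $\sigma(x)=\sigma(-x)$.

\emph{Conclusion.} As $Qs(\pm x)=\pm x$ and $\sigma(x)=\sigma(-x)$,
\[
2x=Q\bigl(s(x)-\sigma(x)\bigr)-Q\bigl(s(-x)-\sigma(-x)\bigr).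
\]
By the $q$-triangle inequality, (ii) and \eqref{eq:gain},
\[
2^q=\|2x\|^q\le2\,\|Q\|^q\,M^q\,N^{-(q-p)/p}.
\]
Taking $q$-th roots and using $(q-p)/(pq)=\frac1p-\frac1q$ gives $M\ge2^{1-1/q}\|Q\|^{-1}N^{1/p-1/q}$.
\end{proof}

\section{From spheres to open sets and compact sets}\label{sec:nosection}

Theorem~\ref{thm:main} bounds sections over spheres of growing dimension from below. To contradict the existence of a section we need an upper bound that does not depend on the dimension. Continuity at a single point provides one: it makes the section bounded on a small ball, and scaling transfers this to all unit spheres at once.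

\begin{proof}[Proof of Theorem~\ref{thm:nosection}]
(a) Suppose $s$ is a continuous section over $V$ and let $x_0\in V$. For $x\in V-x_0$ put $s_0(x)=s(x_0+x)-s(x_0)$. Then $s_0$ is continuous on the neighborhood $V-x_0$ of $0$, $Qs_0(x)=x$, and $s_0(0)=0$. By continuity at $0$ there is $r>0$ such that $\|x\|\le r$ implies $x\in V-x_0$ and $\|s_0(x)\|_p\le1$.

Let $E\subset X$ be a real-linear subspace of finite real dimension $n\ge2\kappa+1$. The map $S_E\ni x\mapsto r^{-1}s_0(rx)$ is continuous, satisfies $Q(r^{-1}s_0(rx))=x$, and is bounded by $1/r$. By Theorem~\ref{thm:main},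
\[
\frac1r\ \ge\ 2^{1-1/q}\,\|Q\|^{-1}\Big\lfloor\frac{n-1}{2\kappa}\Big\rfloor^{\frac1p-\frac1q}.
\]
As $\dim X=\infty$, such $E$ exist for all $n\ge2\kappa+1$. As $\frac1p>\frac1q$, the right-hand side tends to infinity with $n$, a contradiction.

(b) We place spheres of rapidly growing dimension on a sequence of radii tending to $0$. For $k\ge1$ choose a finite-dimensional subspace $E_k\subset X$ whose real dimension $n_k$ is so large that $N_k:=\lfloor(n_k-1)/(2\kappa)\rfloor\ge1$ satisfies $N_k^{1/p-1/q}\ge k^2$, and let
\[
K=\{0\}\cup\bigcup_{k\ge1}k^{-1}S_{E_k}.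
\]
Each piece is compact and lies in a finite-dimensional subspace, so $K$ is a countable union of finite-dimensional compact sets. A sequence in $K$ either has infinitely many terms in one piece, or it has a subsequence lying in pieces $k^{-1}S_{E_k}$ with $k\to\infty$, which converges to $0$. In both cases some subsequence converges in $K$, so $K$ is compact.

Suppose $s$ is a continuous section over $K$. Then $\|s\|_p\le C$ on $K$ for some $C$, and $x\mapsto k\,s(x/k)$ is a continuous section over $S_{E_k}$ bounded by $kC$. Theorem~\ref{thm:main} gives $kC\ge2^{1-1/q}\|Q\|^{-1}k^2$ for every $k$, a contradiction.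
\end{proof}

\section{Existence of the quotient maps}\label{sec:exist}

It remains to see that the quotient maps of Theorem~\ref{thm:nosection} exist in abundance. Every $q$-Banach space is a quotient of some $\ell_p(\Gamma)$ when $p\le q$: send the unit vectors to a dense subset of the ball.

\begin{lemma}\label{lem:quotient}
Let $0<p\le q\le1$, let $X$ be a $q$-Banach space, and let $\Gamma$ be a dense subset of $B_X$. Then $Q(a)=\sum_{\gamma\in\Gamma}a_\gamma\gamma$ defines a quotient map $Q:\ell_p(\Gamma)\to X$ with $\|Q\|\le1$.
\end{lemma}

\begin{proof}
Since $p\le q$, we have $\sum_\gamma\|a_\gamma\gamma\|^q\le\sum_\gamma|a_\gamma|^q\le\|a\|_p^q$. Hence the series converges in the complete $q$-normed space $X$, and $\|Qa\|\le\|a\|_p$. The map $Q$ is linear.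

For surjectivity it suffices to reach every $x=x_0\in B_X$. Given $x_k\in B_X$, choose $\gamma_k\in\Gamma$ with $\|x_k-\gamma_k\|\le\frac12$ and put $x_{k+1}=2(x_k-\gamma_k)\in B_X$. Thus $x_k=\gamma_k+\frac12x_{k+1}$, and by iteration
\[
x=\sum_{k=0}^m2^{-k}\gamma_k+2^{-m-1}x_{m+1}\qquad(m\ge0).
\]
The last term tends to $0$. The series $\sum_k2^{-k}e_{\gamma_k}$ converges in $\ell_p(\Gamma)$, because $\sum_k2^{-kp}<\infty$ (the $\gamma_k$ may repeat). As $Q$ is continuous, $x=\sum_k2^{-k}\gamma_k=Q\bigl(\sum_k2^{-k}e_{\gamma_k}\bigr)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]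
Let $\Gamma$ be a countable dense subset of $B_X$. It is infinite, so $\ell_p(\Gamma)$ is $\ell_p$, and Lemma~\ref{lem:quotient} with $q=1$ gives a quotient map $\ell_p\to X$. By Theorem~\ref{thm:nosection}(a) with $q=1$, no quotient map $\ell_p\to X$ has a continuous section over a nonempty open set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
That (b) implies (a) was shown after the statement of the theorem. For the converse let $\dim X=\infty$. By Aoki--Rolewicz we may replace the quasinorm of $X$ by an equivalent $q$-norm, for some $q\in(0,1]$; this affects neither which operators onto $X$ are quotient maps nor which sections are continuous. Choose $p\in(0,q)$ and let $\Gamma=B_X$. Lemma~\ref{lem:quotient} gives a quotient map $\ell_p(\Gamma)\to X$, which has no continuous section by Theorem~\ref{thm:nosection}(a).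
\end{proof}

\section{Sharpness}\label{sec:sharp}

\begin{theorem}\label{thm:sharp}
Let $0<p<1$.
\begin{enumerate}
\item[(a)] \emph{The condition $q>p$ in Theorem~\ref{thm:nosection} cannot be relaxed to $q=p$:} the identity of the infinite-dimensional $p$-Banach space $\ell_p$ is a quotient map with a continuous section.
\item[(b)] \emph{The exponent in Theorem~\ref{thm:main} is best possible for every $q\in(p,1]$.} Let $Q:\ell_p(\Gamma)\to\ell_q$ be a quotient map, $\lambda$ a constant as in \eqref{eq:open}, and $E=\mathrm{span}(e_1,\dots,e_n)\subset\ell_q$. Then $Q$ has a linear section $s$ over $E$ with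
\[
\sup_{x\in S_E}\|s(x)\|_p\le\lambda\,n^{\frac1p-\frac1q}.
\]
\item[(c)] \emph{For $q=1$ the order $n^{1/p-1}$ is attained for every $Q$ and $E$.} Let $X$ be a Banach space, $Q:\ell_p(\Gamma)\to X$ a quotient map, $\lambda$ a constant as in \eqref{eq:open}, and $E\subset X$ a real-linear subspace of real dimension $n\ge1$. Then there is a continuous $s:B_E\to\ell_p(\Gamma)$ with $Q(s(x))=x$ and
\[
\|s(x)\|_p\le(1-2^{-p})^{-1/p}\,\lambda\,(n+1)^{\frac1p-1}\qquad(x\in B_E).
\]
\end{enumerate}
\end{theorem}

In (b), quotient maps $\ell_p(\Gamma)\to\ell_q$ exist by Lemma~\ref{lem:quotient}. The real dimension of $E$ is $\kappa n$, so for $n\ge3$ the number $N$ of Theorem~\ref{thm:main} satisfies $N=\lfloor(\kappa n-1)/(2\kappa)\rfloor\ge\lfloor (n-1)/2\rfloor\ge n/4$. Thus the lower bound there and the upper bound in (b) are both of order $n^{1/p-1/q}$.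

\begin{proof}
Part (a) needs no proof.

(b) Choose $z_i$ with $Qz_i=e_i$ and $\|z_i\|_p\le\lambda$, and put $s(x)=\sum_{i\le n}x_iz_i$. By the $p$-triangle inequality and H\"older's inequality, for $x\in S_E$,
\[
\|s(x)\|_p\le\lambda\Big(\sum_{i\le n}|x_i|^p\Big)^{1/p}\le\lambda\,n^{\frac1p-\frac1q}\Big(\sum_{i\le n}|x_i|^q\Big)^{1/q}=\lambda\,n^{\frac1p-\frac1q}.
\]

(c) A linear section need not have a good bound for a general $E$. We use instead the averaging method of the introduction to lift each point up to an error $\frac12$, and then iterate on the error.

The compact set $B_E$ has covering dimension $n$: every finite open cover has a finite open refinement such that each point lies in at most $n+1$ of its members. Refining a finite cover by relatively open sets of diameter less than $\frac12$ and discarding empty sets, we obtain a finite cover $(U_i)$ of $B_E$ by nonempty relatively open sets of diameter less than $\frac12$, with each point in at most $n+1$ of them. Let $(\varphi_i)$ be a partition of unity on $B_E$ with $\varphi_i=0$ off $U_i$. Choose $x_i\in U_i$ and $z_i$ with $Qz_i=x_i$ and $\|z_i\|_p\le\lambda$,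 and put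
\[
G(x)=\sum_i\varphi_i(x)z_i,\qquad g(x)=Q(G(x))=\sum_i\varphi_i(x)x_i\in E .
\]
If $\varphi_i(x)\neq0$, then $x,x_i\in U_i$; as $X$ is normed,
\[
\|x-g(x)\|\le\sum_i\varphi_i(x)\|x-x_i\|\le\tfrac12\qquad(x\in B_E).
\]
At most $n+1$ of the numbers $\varphi_i(x)$ are nonzero and they sum to $1$. By the $p$-triangle inequality and H\"older's inequality,
\[
\|G(x)\|_p^p\le\lambda^p\sum_i\varphi_i(x)^p\le\lambda^p(n+1)^{1-p}.
\]
Define $h_0(x)=x$ and $h_{k+1}(x)=2\bigl(h_k(x)-g(h_k(x))\bigr)$. By the estimate for $x-g(x)$, these are continuous maps $B_E\to B_E$. Since $h_k=g\circ h_k+\frac12h_{k+1}$,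
\[
x=\sum_{k=0}^m2^{-k}g(h_k(x))+2^{-m-1}h_{m+1}(x)\qquad(m\ge0),
\]
and therefore $x=\sum_{k\ge0}2^{-k}g(h_k(x))$. Put
\[
s(x)=\sum_{k\ge0}2^{-k}G(h_k(x)).
\]
For all $m\ge0$ and $x\in B_E$ we have $\sum_{k\ge m}\|2^{-k}G(h_k(x))\|_p^p\le\lambda^p(n+1)^{1-p}\sum_{k\ge m}2^{-kp}$. So the series converges uniformly in the $p$-Banach space $\ell_p(\Gamma)$, and $s$ is continuous. Moreover $Qs(x)=\sum_k2^{-k}g(h_k(x))=x$, and the case $m=0$ gives $\|s(x)\|_p^p\le(1-2^{-p})^{-1}\lambda^p(n+1)^{1-p}$.
\end{proof}

Together with Theorem~\ref{thm:main}, part (c) determines the order of the best bound over every finite-dimensional subspace of a Banach space.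

\begin{corollary}\label{cor:order}
Let $0<p<1$, let $Q:\ell_p(\Gamma)\to X$ be a quotient map onto an infinite-dimensional Banach space, and let $\lambda$ be as in \eqref{eq:open}. For a real-linear subspace $E\subset X$ of real dimension $n\ge1$ let $\beta(E)$ be the infimum of $\sup_{S_E}\|s\|_p$ over all continuous sections $s$ of $Q$ over $S_E$. Then
\[
\|Q\|^{-1}\Big(\frac{n}{8\kappa}\Big)^{\frac1p-1}\ \le\ \beta(E)\ \le\ (1-2^{-p})^{-1/p}\,\lambda\,(n+1)^{\frac1p-1}.
\]
So $\beta(E)$ is of exact order $n^{1/p-1}$, with constants depending only on $p$, $Q$ and $\mathbb K$.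
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:sharp}(c), restricted to $S_E$. For the lower bound let first $n\ge2\kappa+1$. Since $\lfloor u\rfloor\ge u/2$ for $u\ge1$ and $n-1\ge n/2$, we have $N=\lfloor(n-1)/(2\kappa)\rfloor\ge n/(8\kappa)$, and Theorem~\ref{thm:main} with $q=1$ applies. If $n\le2\kappa$, then $n/(8\kappa)<1$, and the trivial estimate $1=\|Qs(x)\|\le\|Q\|\,\|s(x)\|_p$ suffices.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\url{https://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/A91CEB91FFBAD6EBC557AE6FAB35B1AA/9781108478588c4_128-196.pdf/quasilinear_maps.pdf}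
\end{thebibliography}

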